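\title{Hyper-real fields that are not ultrapowers}

\begin{abstract}
A hyper-real field is a residue field $C(X)/\mathcal M\neq\mathbb R$ of the algebra of continuous real-valued functions on a Tychonoff space $X$. For discrete $X$ these fields are ultrapowers of $\mathbb R$. We prove in ZFC that there are hyper-real fields that are not isomorphic, even as linearly ordered sets, to any ultrapower of $\mathbb R$. The examples are residue fields of $C(\mathbb N\times[0,1]^{2^\rho})$ with $\rho\ge 2^{\aleph_0}$. Their cofinality is uncountable and at most $2^{\aleph_0}$, and any two nonempty subsets $A\le B$ of size at most $\rho$ have a point between them. We show that no ultrapower of $\mathbb R$, and more generally no residue field of $C(Y)$ with $Y$ a P-space, has both properties.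
\end{abstract}

\section{Introduction}

Let $X$ be a completely regular (Tychonoff) space, let $C(X)$ be the algebra of continuous real-valued functions on $X$, and let $\mathcal M$ be a maximal ideal of $C(X)$. The quotient $\mathcal A_{\mathcal M}=C(X)/\mathcal M$ is a real-closed ordered field, and the classes of the constant functions form a canonical copy of $\mathbb R$ in it. The ideal is determined by the family $Z[\mathcal M]=\{f^{-1}(0):f\in\mathcal M\}$, and $\mathcal A_{\mathcal M}$ records how continuous functions compare on the members of this family.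

Two cases show the range of the construction. If $X$ is compact, the closed sets in $Z[\mathcal M]$ have the finite intersection property, so they have a common point $p$; then $\mathcal M$ is the ideal of functions vanishing at $p$, and $\mathcal A_{\mathcal M}=\mathbb R$. If $X$ is discrete, then $C(X)=\mathbb R^X$, the family $\mathcal U=Z[\mathcal M]$ is an ultrafilter on the set $X$, and $\mathcal A_{\mathcal M}=\mathbb R^X/\mathcal U$ is the ultrapower of $\mathbb R$ by $\mathcal U$. For $X=\mathbb N$ and $\mathcal U$ nonprincipal, the class of the function $n\mapsto n$ exceeds every real constant, so the field is larger than $\mathbb R$.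

A \emph{hyper-real field} is a field $K\neq\mathbb R$ that is isomorphic, by a map fixing $\mathbb R$, to $\mathcal A_{\mathcal M}$ for some maximal ideal $\mathcal M$ of some $C(X)$. It is called an \emph{ultrapower} if it is isomorphic, by an ordered-field isomorphism fixing $\mathbb R$, to $\mathbb R^I/\mathcal U$ for some ultrafilter $\mathcal U$ on some set $I$. Do general spaces $X$ give any fields that discrete spaces do not give? It is known that, assuming GCH, not every hyper-real field is an ultrapower. The following question is posed in \cite{SRF}.

\medskip\noindent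
\textbf{Question.} Without extra set-theoretic assumptions, are there hyper-real fields that are not ultrapowers?
\medskip

The two classes are hard to tell apart. All real-closed fields satisfy the same first-order sentences of the language of ordered fields, and every $\mathcal A_{\mathcal M}$ embeds over $\mathbb R$ into an ultrapower $\mathbb R^X/\mathcal U$ (see the end of Section~\ref{sec:z}). A distinguishing invariant therefore has to be something like a cardinality or a cofinality. Such invariants depend on cardinal arithmetic, and one might guess that an assumption like GCH cannot be avoided. It can: we never compute the value of an invariant, but find a relation between two invariants of the order that every ultrapower satisfies and some hyper-real field violates.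

All results are proved in ZFC. Write $\mathfrak c=2^{\aleph_0}$. A \emph{P-space} is a Tychonoff space in which every $G_\delta$ set is open; every discrete space is a P-space.

\begin{theorem}\label{thm:main}
For every cardinal $\rho\ge\mathfrak c$ there is a hyper-real field $K_\rho=C(X)/\mathcal M$, with $X=\mathbb N\times[0,1]^{2^\rho}$ locally compact and $\sigma$-compact, such that
\begin{enumerate}
\item[(1)] $|K_\rho|=2^\rho$;
\item[(2)] $K_\rho$ is not isomorphic, even as a linearly ordered set, to $C(Y)/\mathcal N$ for any P-space $Y$ and maximal ideal $\mathcal N$ of $C(Y)$; in particular it is not isomorphic as a linearly ordered set to any ultrapower $\mathbb R^I/\mathcal U$.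
\end{enumerate}
Hence there is a proper class of pairwise non-isomorphic hyper-real fields that are not ultrapowers.
\end{theorem}

So the answer to the question is yes: ZFC alone proves that there is a hyper-real field that is not an ultrapower. The result under GCH is not used.

The first of the two invariants is the cofinality $\mathrm{cf}(K)$ of a linear order $K$, the least size of a subset $D\subseteq K$ such that every element of $K$ lies below or at some element of $D$. The second measures which cuts are filled. For $A,B\subseteq K$ write $A\le B$ if $a\le b$ for all $a\in A$ and $b\in B$.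

\begin{definition}\label{def:hc}
Let $\rho$ be an infinite cardinal. A linear order $K$ is \emph{$\rho$-hyperconvex} if for all nonempty $A,B\subseteq K$ with $|A|,|B|\le\rho$ and $A\le B$ there is $x\in K$ with $A\le\{x\}\le B$.
\end{definition}

Both notions depend only on the order. Theorem~\ref{thm:main} comes from a construction and an obstruction.

\begin{theorem}[existence]\label{thm:exist}
Let $u$ be a nonprincipal ultrafilter on $\mathbb N$ and let $\rho\ge\mathfrak c$ be a cardinal. Put $\lambda=2^\rho$ and $X=\mathbb N\times[0,1]^\lambda$, with $\mathbb N$ discrete. There is a maximal ideal $\mathcal M$ of $C(X)$ such that $K=\mathcal A_{\mathcal M}$ is a hyper-real field which is $\rho$-hyperconvex and satisfies $\mathrm{cf}(K)=\mathrm{cf}(\mathbb R^{\mathbb N}/u)$. In particular $\aleph_0<\mathrm{cf}(K)\le\mathfrak c$.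
\end{theorem}

\begin{theorem}[obstruction]\label{thm:obs}
Let $Y$ be a P-space, let $\mathcal N$ be a maximal ideal of $C(Y)$, and suppose that $\nu=\mathrm{cf}(C(Y)/\mathcal N)$ satisfies $\aleph_0<\nu\le\mathfrak c$. Then $C(Y)/\mathcal N$ is not $\nu$-hyperconvex.
\end{theorem}

Read positively, Theorem~\ref{thm:obs} says that such a field, and in particular every ultrapower of $\mathbb R$ whose cofinality $\nu$ satisfies $\aleph_0<\nu\le\mathfrak c$, contains nonempty sets $A\le B$ of size at most $\nu$ with no point between them.

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]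
Let $K_\rho$ be any field given by Theorem~\ref{thm:exist}, and let $\nu=\mathrm{cf}(K_\rho)$, so that $\aleph_0<\nu\le\mathfrak c\le\rho$. Since $\nu\le\rho$, the order $K_\rho$ is $\nu$-hyperconvex. If $K_\rho$ were order isomorphic to $C(Y)/\mathcal N$ with $Y$ a P-space, then $C(Y)/\mathcal N$ would have cofinality $\nu$ and be $\nu$-hyperconvex, contrary to Theorem~\ref{thm:obs}. An ultrapower $\mathbb R^I/\mathcal U$ is $C(I)/\mathcal N$ with $I$ discrete and $\mathcal N=\{f:f^{-1}(0)\in\mathcal U\}$.
\end{proof}

Section~\ref{sec:back} recalls the facts on $z$-ultrafilters that we need and tests Definition~\ref{def:hc} on small examples. Theorem~\ref{thm:exist} is proved in Section~\ref{sec:exist}, Theorem~\ref{thm:obs} in Section~\ref{sec:obs}, and the remaining parts of Theorem~\ref{thm:main} in Section~\ref{sec:card}.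

\section{Zero-sets and ordered sets}\label{sec:back}

Throughout, $\mathbb N=\{0,1,2,\dots\}$, an ordinal is the set of smaller ordinals, and cardinals are initial ordinals.

\subsection{Maximal ideals and $z$-ultrafilters}\label{sec:z}

Let $W$ be a Tychonoff space. A \emph{zero-set} is a set $f^{-1}(0)$ with $f\in C(W)$. The set $\{f\le g\}=\{p\in W:f(p)\le g(p)\}$ is the zero-set of $\max(f-g,0)$, and the preimage of a zero-set under a continuous map is a zero-set. A \emph{$z$-filter} is a nonempty family of nonempty zero-sets that is closed under finite intersections and contains every zero-set that includes one of its members; a \emph{$z$-ultrafilter} is a maximal $z$-filter. On a discrete space these are the usual filters and ultrafilters. A family of sets has the \emph{fip} (finite intersection property) if every finite subfamily has nonempty intersection. We use the following standard facts \cite{GJ}.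
\begin{enumerate}
\item[(Z1)] $\mathcal M\mapsto Z[\mathcal M]$ is a bijection from the maximal ideals of $C(W)$ onto the $z$-ultrafilters on $W$, and $f\in\mathcal M$ if and only if $f^{-1}(0)\in Z[\mathcal M]$.
\item[(Z2)] $f+\mathcal M\le g+\mathcal M$ if and only if $\{f\le g\}\in Z[\mathcal M]$.
\item[(Z3)] Every family of zero-sets with the fip is contained in a $z$-ultrafilter.
\item[(Z4)] A zero-set that is not in a given $z$-ultrafilter is disjoint from some member of it.
\end{enumerate}

The construction in Section~\ref{sec:exist} passes repeatedly from a space to a larger space over it, and we need to know that no comparison between old functions is changed. Let $\pi:W'\to W$ be continuous, and let $\mathcal F$, $\mathcal F'$ be $z$-ultrafilters on $W$, $W'$. We say that $\mathcal F'$ \emph{lies over} $\mathcal F$ if $\pi^{-1}[Z]\in\mathcal F'$ for every $Z\in\mathcal F$. If $\pi$ is onto, the sets $\pi^{-1}[Z]$ with $Z\in\mathcal F$ have the fip, so by (Z3) some $\mathcal F'$ lies over $\mathcal F$.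

\begin{lemma}\label{lem:lift}
Suppose that $\mathcal F'=Z[\mathcal M']$ lies over $\mathcal F=Z[\mathcal M]$. For every zero-set $Z$ of $W$ we have $Z\in\mathcal F$ if and only if $\pi^{-1}[Z]\in\mathcal F'$. The map $f+\mathcal M\mapsto f\circ\pi+\mathcal M'$ is an embedding of ordered fields $C(W)/\mathcal M\to C(W')/\mathcal M'$ that fixes $\mathbb R$.
\end{lemma}

\begin{proof}
If $Z\notin\mathcal F$, then by (Z4) $Z$ is disjoint from some $Z_1\in\mathcal F$. Then $\pi^{-1}[Z]$ is disjoint from $\pi^{-1}[Z_1]\in\mathcal F'$, so $\pi^{-1}[Z]\notin\mathcal F'$. The other implication is the hypothesis. For the second statement apply the first to $Z=\{f\le g\}$, whose preimage is $\{f\circ\pi\le g\circ\pi\}$, and use (Z2).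
\end{proof}

Taking for $W'$ the set $W$ with the discrete topology and for $\pi$ the identity, we see that every $C(W)/\mathcal M$ embeds over $\mathbb R$ into an ultrapower $\mathbb R^W/\mathcal U$.

\subsection{Cofinality and hyperconvexity}\label{sec:ex}

Let $K$ be a linear order. A cofinal subset $D\subseteq K$ has $\mathrm{cf}(D)=\mathrm{cf}(K)$. A subset of size less than $\mathrm{cf}(K)$ is not cofinal, so some element of $K$ is strictly above it. If $K$ has no largest element, a subset with an upper bound is not cofinal.

\begin{lemma}\label{lem:cfN}
If $u$ is a nonprincipal ultrafilter on $\mathbb N$, then $\aleph_0<\mathrm{cf}(\mathbb R^{\mathbb N}/u)\le\mathfrak c$.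
\end{lemma}

\begin{proof}
The upper bound holds because $|\mathbb R^{\mathbb N}|=\mathfrak c$. Given $f_0,f_1,\dots\in\mathbb R^{\mathbb N}$, let $g(n)=\max_{j\le n}f_j(n)$. Then $f_j(n)\le g(n)$ for all $n\ge j$, and $\{n:n\ge j\}\in u$ because $u$ is nonprincipal. So every countable subset of the field has an upper bound and is not cofinal.
\end{proof}

\begin{example}\label{ex:R}
The field $\mathbb R$ is $\rho$-hyperconvex for every $\rho$: take $x=\sup A$. Its cofinality is $\aleph_0$.
\end{example}

\begin{example}\label{ex:ultra}
Let $u$ be a nonprincipal ultrafilter on $\mathbb N$. The field $\mathbb R^{\mathbb N}/u$ is $\aleph_0$-hyperconvex. Indeed, let $a_i,b_j\in\mathbb R^{\mathbb N}$ ($i,j\in\mathbb N$) satisfy $\{a_i\le b_j\}\in u$. Let $m(n)$ be the largest $m\le n$ such that $a_i(n)\le b_j(n)$ for all $i,j\le m$, with $m(n)=0$ if there is none, and put $x(n)=\max_{i\le m(n)}a_i(n)$. For each $M$ the set of $n\ge M$ with $a_i(n)\le b_j(n)$ for all $i,j\le M$ is in $u$, and on this set $m(n)\ge M$ and $a_i(n)\le x(n)\le b_j(n)$ for all $i,j\le M$.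

The field is not $\mathfrak c$-hyperconvex. Let $A=\mathbb N$ be the set of integer constants and let $B$ be the set of all elements above $A$. Then $|B|\le\mathfrak c$, and if $A\le\{x\}$ then $x-1\in B$, so $\{x\}\le B$ fails. Under the continuum hypothesis $\mathrm{cf}(\mathbb R^{\mathbb N}/u)=\aleph_1=\mathfrak c$ by Lemma~\ref{lem:cfN}, so hyperconvexity fails exactly at the cofinality, which is the cardinal named in Theorem~\ref{thm:obs}.
\end{example}

\begin{remark}\label{rem:strict}
Definition~\ref{def:hc} requires $A,B\neq\emptyset$ and allows equalities, and both features are needed for Theorem~\ref{thm:exist}. Let $K$ be an ordered field with $\mathrm{cf}(K)\le\rho$ and let $D$ be a cofinal set of positive elements with $|D|\le\rho$. The pair $(D,\emptyset)$ has no point between. For $A=\{0\}$ and $B=\{1/d:d\in D\}$ there is no $x$ with $0<x<b$ for all $b\in B$, while $x=0$ satisfies $A\le\{x\}\le B$.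
\end{remark}

\section{Filling cuts without raising the cofinality}\label{sec:exist}

We want to enlarge $\mathbb R^{\mathbb N}/u$ so that all small cuts are filled, while nothing new appears above the old field. The tool is one extra coordinate ranging over $[0,1]$.

\begin{example}\label{ex:step}
Take the unfilled cut $(A,B)$ of Example~\ref{ex:ultra}. On $\mathbb N\times[0,1]$ let $x(n,t)=nt$, and consider the zero-sets
\[
U\times[0,1]\quad(U\in u),\qquad \{(n,t):i\le nt\}\quad(i\in\mathbb N),\qquad\{(n,t):nt\le b(n)\},
\]
where $b$ runs over all functions whose class is in $B$. Given $U\in u$, $i\ge1$ and such functions $b_1,\dots,b_r$, choose $n\in U$ with $n\ge i$ and $b_1(n),\dots,b_r(n)\ge i$. At the point $(n,i/n)$ we have $x=i$, so this point lies in $U\times[0,1]$, in $\{i'\le x\}$ for $i'\le i$, and in each $\{x\le b_j\}$. The family has the fip. In the residue field $K_1$ given by a $z$-ultrafilter containing it, $\mathbb R^{\mathbb N}/u$ is a subfield by Lemma~\ref{lem:lift}, and the class of $x$ lies between $A$ and $B$. On the other hand, every $f\in C(\mathbb N\times[0,1])$ is bounded above by the function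 $n\mapsto\max_tf(n,t)$, so $\mathbb R^{\mathbb N}/u$ is cofinal in $K_1$.
\end{example}

Two properties of $[0,1]$ were used. On the fiber over $n$ the function $x$ takes every value between $0$ and $n$, which lets us solve finitely many inequalities at a point; and the fiber is compact, which preserves the cofinality. The first half of the example works over any base and for sets $A,B$ of any size. We identify a function on $W$ with its composition with the projection $W\times[0,1]\to W$.

\begin{lemma}[one step]\label{lem:step}
Let $\mathcal F$ be a $z$-ultrafilter on a Tychonoff space $W$ and let $A,B\subseteq C(W)$ be nonempty sets with $\{a\le b\}\in\mathcal F$ for all $a\in A$, $b\in B$. There are $x\in C(W\times[0,1])$ and a $z$-ultrafilter $\mathcal F'$ on $W\times[0,1]$ lying over $\mathcal F$ such that $\{a\le x\}\in\mathcal F'$ and $\{x\le b\}\in\mathcal F'$ for all $a\in A$, $b\in B$.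
\end{lemma}

\begin{proof}
Fix $a_0\in A$ and $b_0\in B$ and put $x(p,t)=a_0(p)+t\,(b_0(p)-a_0(p))$. By (Z3) it suffices to show that the sets $Z\times[0,1]$ ($Z\in\mathcal F$), $\{a\le x\}$ ($a\in A$) and $\{x\le b\}$ ($b\in B$) have the fip. Since $\mathcal F$ is closed under finite intersections, it is enough to treat one $Z\in\mathcal F$, functions $a_1,\dots,a_n\in A$ and functions $b_1,\dots,b_n\in B$. The set $Z\cap\bigcap_{0\le i,j\le n}\{a_i\le b_j\}$ is in $\mathcal F$; choose a point $p$ in it and let $c=\max_{0\le i\le n}a_i(p)$. Then $a_i(p)\le c\le b_j(p)$ for all $0\le i,j\le n$. In particular $a_0(p)\le c\le b_0(p)$, so $x(p,t_0)=c$ for some $t_0\in[0,1]$. The point $(p,t_0)$ lies in all the sets considered.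
\end{proof}

Each new coordinate creates new functions and new cuts, so the step has to be iterated until it catches its own tail. This is a matter of counting. Let $\rho$, $\lambda=2^\rho$ and $X$ be as in Theorem~\ref{thm:exist}. We have $\lambda^\rho=2^{\rho\cdot\rho}=\lambda$, and K\"onig's theorem gives $\mathrm{cf}(\lambda)>\rho$; that is, every subset of $\lambda$ of size at most $\rho$ is bounded in $\lambda$. For $\beta\le\lambda$ let $X_\beta=\mathbb N\times[0,1]^\beta$, so that $X_0=\mathbb N$, $X_{\beta+1}=X_\beta\times[0,1]$ and $X_\lambda=X$. For $\beta\le\gamma\le\lambda$ let $\pi^\gamma_\beta:X_\gamma\to X_\beta$ be the projection. It is onto, so $f\mapsto f\circ\pi^\gamma_\beta$ is injective, and we use it to regard $C(X_\beta)$ as a subalgebra of $C(X_\gamma)$.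

\begin{lemma}\label{lem:count}
We have $|C(X)|\le\lambda$, and every subset of $C(X)$ of size at most $\rho$ is contained in $C(X_\alpha)$ for some $\alpha<\lambda$.
\end{lemma}

\begin{proof}
By the Stone--Weierstrass theorem a continuous function on the compact space $[0,1]^\lambda$ is the uniform limit of a sequence of polynomials in the coordinates. Each polynomial involves finitely many coordinates, so the limit depends only on a countable set of coordinates. Taking a union over the countably many cubes $\{n\}\times[0,1]^\lambda$, we find for each $f\in C(X)$ a countable $S_f\subseteq\lambda$ such that $f(n,t)$ depends only on $n$ and $t|S_f$. If $S_f\subseteq S\subseteq\lambda$, then $f$ is the composition of the projection $X\to\mathbb N\times[0,1]^S$ with a function on $\mathbb N\times[0,1]^S$, which is continuous because it is obtained from $f$ by setting the coordinates outside $S$ equal to $0$.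

For countable $S$ the space $\mathbb N\times[0,1]^S$ is separable, so it carries at most $\mathfrak c$ continuous functions. There are at most $\lambda^{\aleph_0}=\lambda$ countable subsets of $\lambda$, so $|C(X)|\le\lambda\cdot\mathfrak c=\lambda$. If $G\subseteq C(X)$ and $|G|\le\rho$, then $\bigcup_{f\in G}S_f$ has size at most $\rho$, so it is contained in some $\alpha<\lambda$, and $G\subseteq C(X_\alpha)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
By Lemma~\ref{lem:count} there are at most $\lambda^\rho=\lambda$ pairs $(A,B)$ of nonempty subsets of $C(X)$ of size at most $\rho$. Since $\lambda\cdot\lambda=\lambda$, we can list them as $(A_\beta,B_\beta)_{\beta<\lambda}$ with each pair occurring $\lambda$ times, hence for unboundedly many $\beta$. The repetition ensures that each pair is considered at some stage at which all its functions are already present.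

We define $z$-ultrafilters $\mathcal F_\gamma$ on $X_\gamma$ by recursion on $\gamma\le\lambda$, so that $\mathcal F_\gamma$ lies over $\mathcal F_\beta$ whenever $\beta\le\gamma$. Let $\mathcal F_0=u$.

Let $\gamma$ be a limit ordinal. The families $\{(\pi^\gamma_\beta)^{-1}[Z]:Z\in\mathcal F_\beta\}$ increase with $\beta<\gamma$, and each has the fip because $\pi_\beta^\gamma$ is onto. So their union has the fip; let $\mathcal F_\gamma$ be a $z$-ultrafilter containing it.

Let $\gamma=\beta+1$. Call $\beta$ \emph{active} if $A_\beta\cup B_\beta\subseteq C(X_\beta)$ and $\{a\le b\}\in\mathcal F_\beta$ for all $a\in A_\beta$, $b\in B_\beta$, the sets being computed in $X_\beta$. If $\beta$ is active, let $\mathcal F_{\beta+1}$ and $x_\beta\in C(X_{\beta+1})$ be given by Lemma~\ref{lem:step} for $W=X_\beta$, $\mathcal F_\beta$, $A_\beta$, $B_\beta$. Otherwise let $\mathcal F_{\beta+1}$ be any $z$-ultrafilter lying over $\mathcal F_\beta$. In both cases $\mathcal F_{\beta+1}$ lies over all earlier $\mathcal F_\alpha$, since $\pi^{\beta+1}_\alpha=\pi^\beta_\alpha\circ\pi^{\beta+1}_\beta$.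

Let $\mathcal M$ be the maximal ideal with $Z[\mathcal M]=\mathcal F_\lambda$, given by (Z1), and let $K=C(X)/\mathcal M$.

\emph{Hyperconvexity.} Let $A\le B$ be nonempty subsets of $K$ of size at most $\rho$. Choose one representative for each element, obtaining $\tilde A,\tilde B\subseteq C(X)$. By Lemma~\ref{lem:count}, $\tilde A\cup\tilde B\subseteq C(X_\alpha)$ for some $\alpha<\lambda$, and $(\tilde A,\tilde B)=(A_\beta,B_\beta)$ for some $\beta$ with $\alpha\le\beta<\lambda$. For $a\in\tilde A$ and $b\in\tilde B$, the set $\{a\le b\}$ computed in $X$ is in $\mathcal F_\lambda$ by (Z2), so the set computed in $X_\beta$ is in $\mathcal F_\beta$ by Lemma~\ref{lem:lift}. Thus $\beta$ is active. The sets $\{a\le x_\beta\}$ and $\{x_\beta\le b\}$ are in $\mathcal F_{\beta+1}$, so their preimages are in $\mathcal F_\lambda$, and the class of $x_\beta$ lies between $A$ and $B$.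

\emph{Cofinality.} Lemma~\ref{lem:lift} applied to $\pi^\lambda_0:X\to\mathbb N$ embeds $\mathbb R^{\mathbb N}/u$ into $K$. If $f\in C(X)$, then $f$ attains a maximum $m(n)$ on the compact set $\{n\}\times[0,1]^\lambda$, and $f\le m\circ\pi^\lambda_0$ on $X$. So the image is cofinal, $\mathrm{cf}(K)=\mathrm{cf}(\mathbb R^{\mathbb N}/u)$, and Lemma~\ref{lem:cfN} gives $\aleph_0<\mathrm{cf}(K)\le\mathfrak c$. Since $\mathrm{cf}(\mathbb R)=\aleph_0$, we have $K\neq\mathbb R$, so $K$ is hyper-real.
\end{proof}

The construction uses only that $\rho$ is infinite. The hypothesis $\rho\ge\mathfrak c$ is there to guarantee $\mathrm{cf}(K)\le\rho$, which was needed in the proof of Theorem~\ref{thm:main}(2).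

\section{The obstruction for P-spaces}\label{sec:obs}

Over a discrete space, a function may be defined point by point by arbitrary choices. We show that hyperconvexity together with this freedom produces a function that dominates a cofinal family. In Sections~\ref{sec:los} and~\ref{sec:fin}, $Y$ is any P-space, $\mathcal N$ is any maximal ideal of $C(Y)$, and $\mathcal F=Z[\mathcal N]$. A reader interested only in ultrapowers may take $Y$ discrete; then ``locally constant'' and ``clopen'' are no restrictions and $\mathcal F$ is an ultrafilter on the set $Y$.

\subsection{\L o\'s's theorem over a P-space}\label{sec:los}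

A zero-set $f^{-1}(0)=\bigcap_n\{|f|<1/(n+1)\}$ is a closed $G_\delta$, so in a P-space it is clopen; conversely a clopen set is the zero-set of the characteristic function of its complement. Hence $\mathcal F$ is an ultrafilter in the Boolean algebra of clopen sets: by (Z4), a clopen set not in $\mathcal F$ has its complement in $\mathcal F$. Every fiber $f^{-1}(c)$ of a function $f\in C(Y)$ is a zero-set, hence open, so $C(Y)$ consists exactly of the locally constant functions $Y\to\mathbb R$.

This description does not involve the topology of $\mathbb R$, so it makes sense for any target. For a nonempty set $S$ let ${}^*S$ be the set of locally constant functions $f:Y\to S$ modulo the relation $\{f=g\}\in\mathcal F$, and write $[f]$ for the class of $f$. If $f_i:Y\to S_i$ ($1\le i\le n$) are locally constant, then so is the tuple $(f_1,\dots,f_n)$; therefore the preimage of \emph{any} subset of $S_1\times\dots\times S_n$ is clopen, and the composition with \emph{any} function on $S_1\times\dots\times S_n$ is locally constant. A relation $R\subseteq S_1\times\dots\times S_n$ and a function $h:S_1\times\dots\times S_n\to S$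 extend to the starred sets by
\[
R([f_1],\dots,[f_n])\iff\{y:R(f_1(y),\dots,f_n(y))\}\in\mathcal F,\qquad h([f_1],\dots,[f_n])=[h\circ(f_1,\dots,f_n)].
\]
We use the same symbol for a relation or function and its extension. By (Z1) and (Z2), ${}^*\mathbb R=C(Y)/\mathcal N$ as an ordered field. We identify $S$ with the set of classes of constant functions and call these elements \emph{standard}. If $\emptyset\neq S'\subseteq S$, we identify ${}^*S'$ with the set of $[f]\in{}^*S$ such that $f^{-1}[S']\in\mathcal F$; such an $f$ can be changed to a constant in $S'$ off the clopen set $f^{-1}[S']$.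

\begin{lemma}[\L o\'s's theorem]\label{lem:los}
Let $\psi(v_1,\dots,v_n)$ be a first-order formula built from relations and functions on nonempty sets, each variable ranging over a specified one of these sets. For locally constant $f_1,\dots,f_n$, the formula $\psi([f_1],\dots,[f_n])$ holds, with each quantifier over a set $S$ read as a quantifier over ${}^*S$, if and only if $\{y:\psi(f_1(y),\dots,f_n(y))\}\in\mathcal F$.
\end{lemma}

\begin{proof}
Write $\bar f=(f_1,\dots,f_n)$; all sets $\{y:\psi(\bar f(y))\}$ are clopen. We use induction on $\psi$. The atomic case is the definition, conjunction holds because $\mathcal F$ is a filter, and negation holds because it is an ultrafilter of clopen sets. Let $\psi$ be $\exists v\in S\ \theta(v,\bar v)$. If $\theta([g],[f_1],\dots,[f_n])$ holds for some $[g]\in{}^*S$, then $\{y:\psi(\bar f(y))\}$ contains $\{y:\theta(g(y),\bar f(y))\}\in\mathcal F$. Conversely, choose a function $h$ with values in $S$ such that $\theta(h(\bar c),\bar c)$ holds for every tuple $\bar c$ satisfying $\psi$. Then $g=h\circ\bar f$ is locally constant and $\{y:\theta(g(y),\bar f(y))\}=\{y:\psi(\bar f(y))\}$,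 so if this set is in $\mathcal F$, then $[g]$ is a witness.
\end{proof}

In particular, a sentence that is true of the standard sets is true of the starred sets; we refer to this as \emph{transfer}. For example, the integer part function extends to ${}^*\mathbb R$, and by transfer $|x|\le\lfloor|x|\rfloor+1\in{}^*\mathbb N$ for $x\in{}^*\mathbb R$. So ${}^*\mathbb N$ is cofinal in ${}^*\mathbb R$ and $\mathrm{cf}({}^*\mathbb N)=\mathrm{cf}({}^*\mathbb R)$. An element of ${}^*\mathbb N$ is \emph{infinite} if it exceeds every standard $n\in\mathbb N$.

For a set $S$ let $\mathrm{Fin}(S)$ be the set of finite subsets of $S$. An element $Q$ of ${}^*\mathrm{Fin}(S)$ is the class of a family $(Q_y)_{y\in Y}$ of finite sets. Its size $|Q|\in{}^*\mathbb N$ is the class of $y\mapsto|Q_y|$, and for $a=[f]\in{}^*S$ the relation $a\in Q$ means $\{y:f(y)\in Q_y\}\in\mathcal F$. When $|Q|$ is infinite, $Q$ may have very many elements in this sense, although each $Q_y$ is finite.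

\subsection{Finite sets with many standard points}\label{sec:fin}

The link between such sets and cofinality is the following lemma.

\begin{lemma}[domination]\label{lem:dom}
Let $\mu$ be a cardinal, let $r_\eta$ ($\eta<\mu$) be distinct elements of a set $S$, and let $A\in{}^*\mathrm{Fin}(S)$ satisfy $r_\eta\in A$ for all $\eta<\mu$. Then every family $(\varphi_\eta)_{\eta<\mu}$ in ${}^*\mathbb N$ has an upper bound in ${}^*\mathbb N$.
\end{lemma}

\begin{proof}
Fix locally constant representatives $y\mapsto A_y$ and $y\mapsto\varphi_\eta(y)$, and put
\[
g(y)=\max\bigl(\{0\}\cup\{\varphi_\eta(y):\eta<\mu,\ r_\eta\in A_y\}\bigr).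
\]
Since $A_y$ is finite and the $r_\eta$ are distinct, only finitely many $\eta$ occur, so the maximum exists. Given $y_0\in Y$, there is a neighborhood of $y_0$ on which $A_y=A_{y_0}$ and on which the finitely many $\varphi_\eta$ with $r_\eta\in A_{y_0}$ are constant; $g$ is constant there. So $[g]\in{}^*\mathbb N$. For each $\eta$ we have $\varphi_\eta(y)\le g(y)$ on the set $\{y:r_\eta\in A_y\}\in\mathcal F$.
\end{proof}

\begin{example}[the countable case]\label{ex:ctble}
Suppose that ${}^*\mathbb N$ has an infinite element $k$. Take $S=\mathbb N$, $r_j=j$ and $A_y=\{j:j<k(y)\}$. Then $|A|=k$, and $j\in A$ for every standard $j$ because $j<k$. By Lemma~\ref{lem:dom}, every countable family in ${}^*\mathbb N$ is bounded, by $g(y)=\max_{j<k(y)}\varphi_j(y)$, and so $\mathrm{cf}({}^*\mathbb N)>\aleph_0$. For $Y=\mathbb N$ and $k(n)=n+1$ this is the diagonal function in the proof of Lemma~\ref{lem:cfN}.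
\end{example}

The proof of Theorem~\ref{thm:obs} repeats this example with $\nu$ in place of $\aleph_0$: we find $A\in{}^*\mathrm{Fin}(2^\omega)$ that contains $\nu$ standard points, and Lemma~\ref{lem:dom} then gives $\mathrm{cf}({}^*\mathbb N)>\nu$, which is absurd. There is no longer a formula for $A$. It has to be built by a transfinite recursion, and at limit stages hyperconvexity is the only tool.

For the rest of the proof let $\nu=\mathrm{cf}({}^*\mathbb R)=\mathrm{cf}({}^*\mathbb N)$, let $\aleph_0<\nu\le\mathfrak c$, and assume toward a contradiction that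
\begin{equation}\label{eq:H}
{}^*\mathbb R\text{ is $\nu$-hyperconvex.}
\end{equation}
Since $\nu>\aleph_0$, the set $\mathbb N$ is not cofinal in ${}^*\mathbb N$; fix an infinite $k\in{}^*\mathbb N$. Also
\begin{equation}\label{eq:HN}
{}^*\mathbb N\text{ is $\nu$-hyperconvex.}
\end{equation}
Indeed, let $A\le B$ be nonempty subsets of ${}^*\mathbb N$ of size at most $\nu$, and let $x\in{}^*\mathbb R$ lie between them. Then $x\ge0$, and transfer of ``$a\in\mathbb N$ and $a\le x$ imply $a\le\lfloor x\rfloor\le x$'' shows that $\lfloor x\rfloor\in{}^*\mathbb N$ lies between them too.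

\subsection{Upper bounds for chains of sequences}

Hypothesis \eqref{eq:H} concerns points of a line, while the recursion produces longer and longer sequences. Nested intervals translate between the two.

For a set $\Sigma$ let $\Sigma^{<\omega}$ and $\Sigma^\omega$ be the sets of finite and of infinite sequences from $\Sigma$, and let $\Sigma^{\le\omega}=\Sigma^{<\omega}\cup\Sigma^\omega$. We write $s\subseteq w$ if $w$ extends $s$, $\mathrm{len}(s)$ for the length of a finite sequence, $s^\frown a$ for $s$ followed by the term $a$, and $w|n$ for the sequence of the first $n$ terms of $w$, with $w|n=w$ if $w$ has fewer than $n$ terms. For $s\in\Sigma^{<\omega}$, $w\in\Sigma^{\le\omega}$ and $n\in\mathbb N$,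
\begin{equation}\label{eq:restr}
w|n\in\Sigma^{<\omega},\qquad \mathrm{len}(w|n)\le n,\qquad\bigl(s\subseteq w\text{ and }\mathrm{len}(s)\le n\bigr)\Rightarrow s\subseteq w|n .
\end{equation}
By transfer, \eqref{eq:restr} holds in the starred sets, where the length of $s\in{}^*(\Sigma^{<\omega})$ is an element of ${}^*\mathbb N$ and may be infinite.

\begin{lemma}[chains]\label{lem:chain}
Let $\Sigma$ be a nonempty countable set, let $0<\delta\le\nu$ be an ordinal, and let $(s_\xi)_{\xi<\delta}$ be a $\subseteq$-increasing family in ${}^*(\Sigma^{<\omega})$. Then some $w\in{}^*(\Sigma^{\le\omega})$ satisfies $s_\xi\subseteq w$ for all $\xi<\delta$.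
\end{lemma}

\begin{proof}
Fix an injection $j:\Sigma\to\mathbb N$. Assign to each $s\in\Sigma^{<\omega}$ a closed interval $I_s=[a(s),b(s)]$ with $a(s)<b(s)$, by $I_\emptyset=[0,1]$ and
\[
I_{s^\frown\sigma}=\Bigl[a(s)+\frac{b(s)-a(s)}{2j(\sigma)+2},\ a(s)+\frac{b(s)-a(s)}{2j(\sigma)+1}\Bigr].
\]
The intervals $[\frac1{2j+2},\frac1{2j+1}]$ are pairwise disjoint subsets of $[0,1]$, so the intervals $I_{s^\frown\sigma}$ ($\sigma\in\Sigma$) are pairwise disjoint subsets of $I_s$. It follows that $s\subseteq s'$ implies $I_{s'}\subseteq I_s$, and that distinct sequences of the same length have disjoint intervals.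

Let $x\in\mathbb R$. If $x\in I_s\cap I_{s'}$ and $\mathrm{len}(s)=n\le\mathrm{len}(s')$, then $x\in I_s\cap I_{s'|n}$, so $s=s'|n\subseteq s'$. Thus $\{s:x\in I_s\}$ is a chain; let $\zeta(x)\in\Sigma^{\le\omega}$ be its union (the empty sequence if $x\notin[0,1]$). We have two standard facts: $a(s)\le b(s')$ whenever $s\subseteq s'$ or $s'\subseteq s$; and $a(s)\le x\le b(s)$ implies $s\subseteq\zeta(x)$.

Transfer of the first fact gives $\{a(s_\xi):\xi<\delta\}\le\{b(s_\xi):\xi<\delta\}$ in ${}^*\mathbb R$. These sets are nonempty of size at most $\nu$, so by \eqref{eq:H} some $x\in{}^*\mathbb R$ satisfies $a(s_\xi)\le x\le b(s_\xi)$ for all $\xi<\delta$. By transfer of the second fact, $w=\zeta(x)$ extends every $s_\xi$.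
\end{proof}

The alphabet has to be countable in this proof, because an interval does not contain uncountably many disjoint nondegenerate intervals. The lemma gives no control over the terms of $w$ beyond the lengths of the $s_\xi$; in each application we cut $w$ off at a length supplied by \eqref{eq:HN}.

\subsection{Covering $\nu$ points over a countable set}

We first collect $\nu$ elements into one set of size at most $k$ by appending them one at a time. To continue after a limit stage, the length must still be far below $k$. The right inductive condition is ``$\mathrm{len}(s)\le k-m$ for every standard $m$'': it survives adding $1$, and it consists of countably many inequalities, so \eqref{eq:HN} applies to it.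

\begin{lemma}[covering]\label{lem:cover}
Let $T$ be a nonempty countable set and let $(a_\eta)_{\eta<\nu}$ be a family in ${}^*T$. There is $Q\in{}^*\mathrm{Fin}(T)$ with $|Q|\le k$ and $a_\eta\in Q$ for all $\eta<\nu$.
\end{lemma}

\begin{proof}
Since $k$ is infinite, $k-m\in{}^*\mathbb N$ for every $m\in\mathbb N$. We construct a $\subseteq$-increasing family $(s_\eta)_{\eta<\nu}$ in ${}^*(T^{<\omega})$ with $\mathrm{len}(s_\eta)\le k-m$ for all $m\in\mathbb N$. Let $s_0=\emptyset$ and $s_{\eta+1}=s_\eta{}^\frown a_\eta$; then $\mathrm{len}(s_{\eta+1})\le k-(m+1)+1=k-m$. At a limit $\delta<\nu$, let $w$ extend all $s_\eta$ with $\eta<\delta$ (Lemma~\ref{lem:chain}). By \eqref{eq:HN} there is $n\in{}^*\mathbb N$ with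
\[
\{\mathrm{len}(s_\eta):\eta<\delta\}\le\{n\}\le\{k-m:m\in\mathbb N\}.
\]
By \eqref{eq:restr}, $s_\delta=w|n$ extends each $s_\eta$ and has length at most $n$.

Now let $w$ extend all $s_\eta$ with $\eta<\nu$ (Lemma~\ref{lem:chain} with $\delta=\nu$), and let $s=w|k$. By \eqref{eq:restr}, $\mathrm{len}(s)\le k$ and $s_\eta\subseteq s$ for all $\eta$. Let $\mathrm{ran}:T^{<\omega}\to\mathrm{Fin}(T)$ send a sequence to its set of terms, and put $Q=\mathrm{ran}(s)$. By transfer, $|Q|\le\mathrm{len}(s)\le k$, and $s_\eta{}^\frown a_\eta\subseteq s$ implies $a_\eta\in Q$.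
\end{proof}

\subsection{A tree of width at most $k$}

Lemma~\ref{lem:cover} does not yet feed Lemma~\ref{lem:dom}, which needs $\nu$ \emph{standard} points, while a countable $T$ has only countably many. So we take the points $r_\eta$ in $2^\omega$ and approximate them in the countable set $2^{<\omega}$: for $H\in{}^*\mathbb N$ the restrictions $r_\eta|H$ lie in ${}^*(2^{<\omega})$, and Lemma~\ref{lem:cover} covers them by a set $Q$ of size at most $k$. One level $H$ is not enough, since at a point $y$ infinitely many $r_\eta$ may have the same restriction to the finite length $H(y)$. We need such a cover at \emph{every} level $m\in{}^*\mathbb N$, all given by a single $w\in{}^*(\Sigma^\omega)$ and with the same bound $k$. Then $w_y$ describes a tree with at most $k(y)$ nodes on each level, and such a tree has at most $k(y)$ infinite branches. To reach every level we climb along a cofinal family, which takes exactly $\nu$ steps.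

\begin{lemma}[branches]\label{lem:tree}
For every family $(r_\eta)_{\eta<\nu}$ in $2^\omega$ there is $A\in{}^*\mathrm{Fin}(2^\omega)$ with $r_\eta\in A$ for all $\eta<\nu$.
\end{lemma}

\begin{proof}
Let $\Sigma=\mathrm{Fin}(2^{<\omega})$, a countable set. For $s\in\Sigma^{<\omega}$, $r\in2^\omega$ and $j\in\mathbb N$ let $G(s,r,j)$ be the statement
\[
\text{for all }m<\mathrm{len}(s):\quad|s(m)|\le j\ \text{ and }\ r|m\in s(m).
\]
We list four standard facts, which we then transfer.
\begin{enumerate}
\item[(G1)] If $G(s,r,j)$ and $s'\subseteq s$, then $G(s',r,j)$.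
\item[(G2)] For $\mathrm{len}(s)\le H\in\mathbb N$ and $Q\in\Sigma$ let $e(s,H,Q)$ be the extension of $s$ of length $H$ whose $m$-th term is $\{t|m:t\in Q\}$ for $\mathrm{len}(s)\le m<H$ (and let $e(s,H,Q)=s$ if $\mathrm{len}(s)>H$). If $G(s,r,j)$, $|Q|\le j$ and $r|H\in Q$, then $G(e(s,H,Q),r,j)$, because $|\{t|m:t\in Q\}|\le|Q|$ and $r|m=(r|H)|m$ for $m<H$.
\item[(G3)] For $v\in\Sigma^{<\omega}$ let $N(v,r,j)$ be the largest $n\le\mathrm{len}(v)$ with $G(v|n,r,j)$; it exists because $n=0$ qualifies. If $s\subseteq v$ and $G(s,r,j)$, then $\mathrm{len}(s)\le N(v,r,j)$. If $n\le N(v,r,j)$, then $G(v|n,r,j)$ by (G1).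
\item[(G4)] For $w\in\Sigma^\omega$ let $\mathrm{br}(w,j)=\{z\in2^\omega:z|m\in w(m)\text{ for all }m\}$ if $|w(m)|\le j$ for all $m$, and $\mathrm{br}(w,j)=\emptyset$ otherwise. This set has at most $j$ elements: $j+1$ distinct elements would have distinct restrictions to some length $m$, giving $j+1$ members of $w(m)$. So $\mathrm{br}$ maps $\Sigma^\omega\times\mathbb N$ into $\mathrm{Fin}(2^\omega)$. If $G(w|n,r,j)$ for all $n\in\mathbb N$, then $r\in\mathrm{br}(w,j)$.
\end{enumerate}

Call $s\in{}^*(\Sigma^{<\omega})$ \emph{good} if $G(s,r_\eta,k)$ holds for every $\eta<\nu$. Each single condition is first-order, but goodness is a conjunction of $\nu$ conditions, to which Lemma~\ref{lem:los} does not apply. Let $(\varphi_\xi)_{\xi<\nu}$ enumerate a cofinal subset of ${}^*\mathbb N$. We construct a $\subseteq$-increasing family $(s_\xi)_{\xi<\nu}$ of good elements with $\mathrm{len}(s_{\xi+1})>\varphi_\xi$, starting from $s_0=\emptyset$.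

\emph{Successor step.} Let $H=\max(\mathrm{len}(s_\xi),\varphi_\xi)+1$. Lemma~\ref{lem:cover}, applied to $T=2^{<\omega}$ and $a_\eta=r_\eta|H$, gives $Q\in{}^*\Sigma$ with $|Q|\le k$ and $r_\eta|H\in Q$ for all $\eta<\nu$. Put $s_{\xi+1}=e(s_\xi,H,Q)$. It extends $s_\xi$, has length $H>\varphi_\xi$, and is good by (G2).

\emph{Limit step $\delta<\nu$.} Let $w$ extend all $s_\xi$ with $\xi<\delta$ (Lemma~\ref{lem:chain}). Since $|\delta|<\nu=\mathrm{cf}({}^*\mathbb N)$, some $L\in{}^*\mathbb N$ exceeds all $\mathrm{len}(s_\xi)$ with $\xi<\delta$. By \eqref{eq:restr}, $v=w|L\in{}^*(\Sigma^{<\omega})$ extends all these $s_\xi$. It need not be good, so we measure for each $\eta$ how far it serves $r_\eta$: let $N_\eta=N(v,r_\eta,k)\in{}^*\mathbb N$. Since $s_\xi$ is good, (G3) gives $\mathrm{len}(s_\xi)\le N_\eta$ for all $\xi<\delta$ and $\eta<\nu$. By \eqref{eq:HN} there is $n\in{}^*\mathbb N$ with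
\[
\{\mathrm{len}(s_\xi):\xi<\delta\}\le\{n\}\le\{N_\eta:\eta<\nu\}.
\]
Then $s_\delta=v|n$ extends all $s_\xi$ by \eqref{eq:restr} and is good by (G3).

\emph{End of the construction.} Let $w\in{}^*(\Sigma^{\le\omega})$ extend all $s_\xi$ with $\xi<\nu$ (Lemma~\ref{lem:chain}). By transfer, $w$ lies in ${}^*(\Sigma^{<\omega})$ or in ${}^*(\Sigma^\omega)$. In the first case $\mathrm{len}(w)\le\varphi_\xi<\mathrm{len}(s_{\xi+1})$ for some $\xi$, contradicting $s_{\xi+1}\subseteq w$. So $w\in{}^*(\Sigma^\omega)$, and $A=\mathrm{br}(w,k)$ is an element of ${}^*\mathrm{Fin}(2^\omega)$. Fix $\eta<\nu$. Given $n\in{}^*\mathbb N$, choose $\xi$ with $n\le\varphi_\xi$. Then $n<\mathrm{len}(s_{\xi+1})$ and $s_{\xi+1}\subseteq w$, so $w|n\subseteq s_{\xi+1}$, and $G(w|n,r_\eta,k)$ holds by (G1). As this is so for \emph{all} $n\in{}^*\mathbb N$, transfer of (G4) gives $r_\eta\in A$.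
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:obs}]
Assume \eqref{eq:H}. Since $\nu\le\mathfrak c=|2^\omega|$, there are distinct $r_\eta\in2^\omega$ ($\eta<\nu$). Let $A$ be given by Lemma~\ref{lem:tree}, and let $(\varphi_\xi)_{\xi<\nu}$ enumerate a cofinal subset of ${}^*\mathbb N$. By Lemma~\ref{lem:dom} there is $g\in{}^*\mathbb N$ with $\varphi_\xi\le g$ for all $\xi<\nu$. By cofinality $g+1\le\varphi_\xi$ for some $\xi$, so $g+1\le g$, a contradiction. Hence \eqref{eq:H} fails.
\end{proof}

\begin{remark}[the hypotheses]
The inequality $\nu\le\mathfrak c$ was used only to choose $\nu$ distinct points of $2^\omega$. The inequality $\nu>\aleph_0$ was used to obtain the infinite element $k$, and the theorem fails without it: for a one-point space $Y$ the field is $\mathbb R$ (Example~\ref{ex:R}). This is the only field excluded. If $\nu=\aleph_0$, then by Example~\ref{ex:ctble} ${}^*\mathbb N$ has no infinite element, so ${}^*\mathbb R$ is an Archimedean ordered field containing $\mathbb R$ and equals $\mathbb R$.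

The P-space hypothesis gave ${}^*\mathbb R=C(Y)/\mathcal N$, that is, the right to compose members of $C(Y)$ with discontinuous functions such as $\lfloor\cdot\rfloor$ and $\zeta$. By Theorem~\ref{thm:exist} the conclusion fails for $X=\mathbb N\times[0,1]^\lambda$. There the cubes are connected, so a locally constant function is constant on each of them, and the classes of locally constant functions form only the subfield $\mathbb R^{\mathbb N}/u$.
\end{remark}

\section{The cardinality of the examples}\label{sec:card}

To find $2^\rho$ elements we build a binary tree of nested intervals of height $\rho$. The radii $d_\xi$ must decrease along $\rho$ steps and stay positive. With infinitesimal radii this could break down: by Remark~\ref{rem:strict}, at most $\rho$ positive elements may have no positive lower bound. We therefore keep all radii infinite, that is, above $\mathbb N$, so that $\mathbb N$ serves as the left side of a cut.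

\begin{proposition}\label{prop:card}
Let $\rho$ be an infinite cardinal and let $K$ be a $\rho$-hyperconvex ordered field that has an element above $\mathbb N$. Then $|K|\ge2^\rho$.
\end{proposition}

\begin{proof}
We first choose elements $d_\xi$ ($\xi\le\rho$) above $\mathbb N$ with $d_\xi\le d_\eta/3$ for $\eta<\xi$. Let $d_0$ be any element above $\mathbb N$. For $0<\xi\le\rho$, hyperconvexity gives $x$ with $\mathbb N\le\{x\}\le\{d_\eta:\eta<\xi\}$; put $d_\xi=x/3$, which is above $\mathbb N$ because $x\ge3n$ for all $n$.

For $\xi\le\rho$ and $s\in2^\xi$ (a function $\xi\to\{0,1\}$) we define $x_s\in K$ by recursion on $\xi$ so that the intervals $J_s=[x_s-d_\xi,\,x_s+d_\xi]$ satisfy $J_{s'}\subseteq J_s$ for $s\subseteq s'$ and $J_{s^\frown0}\cap J_{s^\frown1}=\emptyset$. Let $x_\emptyset=0$. For $s\in2^\xi$ with $\xi<\rho$ let $x_{s^\frown0}=x_s-\frac23d_\xi$ and $x_{s^\frown1}=x_s+\frac23d_\xi$. Since $d_{\xi+1}\le d_\xi/3$,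
\[
J_{s^\frown0}\subseteq[x_s-d_\xi,\ x_s-\tfrac13d_\xi],\qquad J_{s^\frown1}\subseteq[x_s+\tfrac13d_\xi,\ x_s+d_\xi],
\]
so these are disjoint subintervals of $J_s$. Let $\delta\le\rho$ be a limit ordinal and $s\in2^\delta$. The requirement $J_s\subseteq J_{s|\xi}$ for all $\xi<\delta$ says that $x_s$ lies between
\[
A=\{x_{s|\xi}-d_\xi+d_\delta:\xi<\delta\}\qquad\text{and}\qquad B=\{x_{s|\xi}+d_\xi-d_\delta:\xi<\delta\}.
\]
For $\xi,\xi'<\delta$ and $\zeta=\max(\xi,\xi')$, the inclusions $J_{s|\zeta}\subseteq J_{s|\xi}$, $J_{s|\zeta}\subseteq J_{s|\xi'}$ and the inequality $d_\delta\le d_\zeta$ give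
\[
x_{s|\xi}-d_\xi+d_\delta\ \le\ x_{s|\zeta}-d_\zeta+d_\delta\ \le\ x_{s|\zeta}+d_\zeta-d_\delta\ \le\ x_{s|\xi'}+d_{\xi'}-d_\delta .
\]
So $A\le B$, and since $|\delta|\le\rho$, hyperconvexity provides $x_s$.

Let $s\neq s'$ in $2^\rho$, and let $\xi<\rho$ be least with $s(\xi)\neq s'(\xi)$. Then $x_s\in J_{s|(\xi+1)}$ and $x_{s'}\in J_{s'|(\xi+1)}$, and these intervals are disjoint. Hence the $2^\rho$ elements $x_s$ with $s\in2^\rho$ are distinct.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
The space $X=\mathbb N\times[0,1]^{2^\rho}$ is the union of countably many compact open cubes, so it is locally compact and $\sigma$-compact. Let $K_\rho$ be a field given by Theorem~\ref{thm:exist}; part (2) was proved in the introduction. By Lemma~\ref{lem:count}, $|K_\rho|\le|C(X)|\le2^\rho$. Since $\mathrm{cf}(K_\rho)>\aleph_0$, some element of $K_\rho$ lies above $\mathbb N$, so Proposition~\ref{prop:card} gives $|K_\rho|\ge2^\rho$. This proves (1). Finally $2^\rho>\rho$, so the cardinalities $|K_\rho|$ take arbitrarily large values, and fields of different cardinalities are not isomorphic.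
\end{proof}

\begin{thebibliography}{9}

\bibitem{GJ}
Gillman and Jerison, \emph{Rings of Continuous Functions}.

\bibitem{SRF}
\emph{What Are Super-Real Fields?},
\texttt{https://andrescaicedo.files.wordpress.com/\allowbreak 2006/\allowbreak 12/\allowbreak andres-eduardo-caicedo-\allowbreak what-are-super-real-fields-\allowbreak berkeley00.pdf}

\end{thebibliography}
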